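\title{Algebraic decision trees of quasi-polynomial size for finding the maximum}

\begin{abstract}
For every $n\ge 2$ we construct a binary algebraic decision tree with fewer than
$2n^{9\log_2 n+21}$ nodes that finds the position of the largest of $n$ real numbers.
This disproves the conjecture that such trees must have size $2^{\Omega(n)}$ whatever
the degree of the tests. The tests have rational coefficients and degree at most $4n^5$,
and the depth is $O(n^3\log n)$. The main tool is a tree of polynomial size that
approximates the maximum of $N$ polynomials up to a factor $1-\varepsilon$. We also show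
that every tree for the problem has depth at least $n-1$.
\end{abstract}

\section{The problem and the results}

Write $[n]=\{1,\dots,n\}$. The problem MAX asks, for an input
$x=(x_1,\dots,x_n)\in\mathbb R^n$, for an index $i\in[n]$ with $x_i=\max_k x_k$; if there
are ties, any index attaining the maximum is accepted.

A \emph{binary algebraic decision tree} in dimension $n$ is a finite rooted binary tree
whose internal nodes are labeled by real polynomials $p(x_1,\dots,x_n)$, of arbitrary
degree, and whose leaves are labeled by indices in $[n]$. An input $x$ starts at the root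
and at a node labeled $p$ moves to one child if $p(x)\le0$ and to the other if $p(x)>0$.
The tree \emph{solves} MAX if every $x\in\mathbb R^n$ arrives at a leaf whose label $i$
satisfies $x_i=\max_kx_k$. The \emph{size} is the number of nodes, which is
$2\lambda-1$ for a tree with $\lambda$ leaves. The \emph{depth} of a leaf is the number of
tests on the path to it, and the depth of the tree is the largest depth of a leaf. Depth
counts the tests made on one input; size counts the tests that must be written down to
serve all inputs, since two paths of a tree never merge.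

The familiar algorithm keeps a current leader $k$, initially $k=1$, and for
$i=2,\dots,n$ tests $x_i-x_k\le0$, replacing $k$ by $i$ if the test fails. Its tree is
complete of depth $n-1$ and has $2^{n-1}$ leaves: there are only $n$ possible answers,
but the tree remembers the whole history of leaders. It is natural to guess that this
cannot be avoided. By Theorem~\ref{thm:depth} below, no choice of tests brings the depth
below $n-1$, and a tree with all its leaves at depth at least $n-1$ has at least
$2^{n-1}$ leaves. For $n=2$ two leaves are necessary. For $n=3$ four are: a tree with three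
leaves has them at depths $1,2,2$, while Theorem~\ref{thm:depth} requires a leaf of depth
at least $2$ for each of the three labels. The following is Conjecture~2
of~\cite{max}.

\begin{quote}
\textbf{Conjecture.} There are constants $c>0$ and $n_0$ such that for all $n\ge n_0$
every binary algebraic decision tree solving MAX in dimension $n$ has size at least
$2^{cn}$.
\end{quote}

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every $n\ge2$ there is a binary algebraic decision tree that solves MAX on all of
$\mathbb R^n$, ties included, and has at most $n^{9\log_2n+21}$ leaves, hence fewer than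
$2n^{9\log_2n+21}$ nodes. Moreover, the tree can be taken with all test polynomials having
rational coefficients and degree at most $4n^5$, and with depth $O(n^3\log n)$.
\end{theorem}

The size is less than $2^{9\log_2^2n+21\log_2n+1}=2^{o(n)}$, so the bound $2^{cn}$ fails
for every $c>0$ and all large $n$. The construction rests on the fact that the maximum
can be \emph{approximated}, in the relative sense, by a tree of polynomial size.

\begin{theorem}\label{thm:approx}
Let $N\ge1$, $0<\varepsilon\le\frac12$, and let $w_1,\dots,w_N$ be real polynomials on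
$\mathbb R^n$ of degree at most $d$. There is a binary tree with at most
$53N^4/\varepsilon$ leaves, depth $O(N^2/\varepsilon)$ and tests of degree at most $4Nd$,
each leaf labeled by $\varnothing$ or by an index $i\in[N]$, such that for every input $x$:
\begin{itemize}
\item if $x$ reaches a leaf $\varnothing$, then $w_l(x)\le0$ for all $l$;
\item if $x$ reaches a leaf $i$, then $w_i(x)>0$ and
$w_i(x)\ge(1-\varepsilon)\max_lw_l(x)$.
\end{itemize}
If $\varepsilon$ and the coefficients of the $w_l$ are rational, so are the coefficients
of the tests.
\end{theorem}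

\begin{theorem}\label{thm:depth}
Every binary algebraic decision tree solving MAX in dimension $n$ has, for each
$i\in[n]$, a leaf labeled $i$ at depth at least $n-1$.
\end{theorem}

The tree of Theorem~\ref{thm:main} thus has depth at least $n-1$, although the binary
logarithm of its number of leaves is $O(\log^2n)$: quasi-polynomial size is possible, but only with very
unbalanced trees. We do not determine whether $n^{O(\log n)}$ can be lowered to
$n^{O(1)}$.

The tree of Theorem~\ref{thm:main} works in $\lfloor\log_2n\rfloor$ rounds. Each round
multiplies the number of leaves by a polynomial in $n$ and halves the number of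
candidates for the maximum. The tree cannot afford to learn \emph{which} indices are
candidates, as there are exponentially many subsets of half size. It knows only an interval below the
maximum and a bound for the number of inputs in it. Section~\ref{sec:tools} collects the
two devices that make this possible, Section~\ref{sec:approx} proves
Theorem~\ref{thm:approx}, Section~\ref{sec:halving} proves Theorem~\ref{thm:main}, and
Section~\ref{sec:depth} proves Theorem~\ref{thm:depth}.

\section{Chains and elementary symmetric polynomials}\label{sec:tools}

\paragraph{Chains.}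
Replacing $p$ by $-p$ turns the test $p\le0$ into $p\ge0$, so a node can decide any one
strict or non-strict inequality between two polynomials, and we may call either outcome the
success. A \emph{chain} makes tests $1,2,\dots,k$ in order and stops at the first
success; it has $k$ success exits and one failure exit. To \emph{graft} a tree at a leaf
is to replace the leaf by the root of that tree. If trees with at most $\lambda$ leaves
are grafted at all leaves of a tree with $\lambda'$ leaves, the result has at most
$\lambda\lambda'$ leaves, and depths add. Thus a bounded number of nested searches of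
polynomial length costs polynomial size. What must be avoided is a long search in which
both outcomes of a test continue the search, as in the familiar algorithm. Leaves that no
input reaches may be labeled arbitrarily.

\paragraph{Elementary symmetric polynomials.}
For $z=(z_1,\dots,z_N)$ and $0\le m\le N$ let $e_m(z)=\sum_{|S|=m}\prod_{l\in S}z_l$,
the sum over the $m$-element subsets $S$ of $[N]$; so $e_0=1$ and
$\prod_l(1+z_lt)=\sum_{m=0}^Ne_m(z)t^m$. The sum $e_m(z)$ has at most $2^N$ terms. For
nonnegative $z_l$, it is positive exactly when at least $m$ of the $z_l$ are nonzero.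
These polynomials see the sorted order of their arguments although the tree has not
determined it: a ratio of two consecutive ones is an order statistic up to a factor $n$.

\begin{lemma}\label{lem:ratio}
Let $y_1\ge\dots\ge y_n>0$ and $1\le q\le n$. Then
$\dfrac{y_q}{n}\le\dfrac{e_q(y)}{e_{q-1}(y)}\le ny_q$.
\end{lemma}

\begin{proof}
Write $y_S=\prod_{l\in S}y_l$. Remove from a $q$-set $S$ its largest index. That index is
at least $q$, so $y_S\le y_q\,y_{S'}$ for the remaining $(q-1)$-set $S'$. Each $S'$ arises from
at most $n$ sets $S$, so $e_q\le ny_qe_{q-1}$. Conversely, add to a $(q-1)$-set $S'$ the least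
index not in it. That index is at most $q$, so $y_q\,y_{S'}\le y_S$ for the resulting
$q$-set $S$. Each $S$ arises from at most $q\le n$ sets $S'$, so $y_qe_{q-1}\le ne_q$.
\end{proof}

\section{The approximate maximum}\label{sec:approx}

Throughout this section $N,\varepsilon,w_1,\dots,w_N$ are as in
Theorem~\ref{thm:approx}, all polynomials are evaluated at the input $x$, and
\[
M=\max\bigl(0,\max_lw_l\bigr).
\]

\subsection{From a rough scale to a relative approximation}

If $M$ is known up to a factor $\Lambda$, a scan through a geometric sequence of
thresholds finds it up to the factor $1-\varepsilon$.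

\begin{lemma}\label{lem:scan}
Let $h$ be a polynomial, $\Lambda>1$, $K=\lceil2\ln\Lambda/\varepsilon\rceil$ and
$\tau_r=\Lambda(1-\varepsilon)^r$. Consider the chain of the $KN$ tests $w_i\ge\tau_rh$,
where $r=1,\dots,K$ in the outer loop and $i=1,\dots,N$ in the inner loop. Every input
with $h>0$ and $\Lambda^{-1}h\le M\le\Lambda h$ leaves the chain at a success $(r,i)$,
and there $w_i\ge(1-\varepsilon)M>0$.
\end{lemma}

\begin{proof}
Here $M>0$, so $M=\max_lw_l$. Since
$\tau_K\le\Lambda e^{-\varepsilon K}\le\Lambda^{-1}$, we have $M\ge\tau_Kh$, and a success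
occurs at the latest for $r=K$. Let $(r,i)$ be the first success. Then
$M\le\tau_{r-1}h$: for $r=1$ because $\tau_0=\Lambda$, and for $r\ge2$ because all $N$
tests with threshold $\tau_{r-1}$ failed. Hence
$w_i\ge\tau_rh=(1-\varepsilon)\tau_{r-1}h\ge(1-\varepsilon)M$.
\end{proof}

The length of the chain is logarithmic in $\Lambda$, so $\Lambda=2^{O(N)}$ is
affordable. The difficulty is to obtain $h$ at all. The first positive $w_l$ in the list is
of no use: for $(w_1,w_2)=(\eta,1)$ it equals $\eta$, which may be arbitrarily small compared
with $M=1$. The largest absolute value is of no use either: for $(w_1,w_2)=(-A,1)$ it equals $A$,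
which may be arbitrarily large. We have to look past the negative values that are much larger than $M$ in
absolute value, without testing their signs one by one.

\subsection{Locating $M$ among the absolute values}

Put $z_l=-w_l$ and, for $0\le m\le N$,
\[
E_m=e_m(z_1,\dots,z_N),\qquad Q_m=e_m(z_1^2,\dots,z_N^2).
\]
Let $a_1\ge\dots\ge a_N\ge0$ be the numbers $|w_l|$ in sorted order and
$\pi_m=a_1\cdots a_m$, $\pi_0=1$. Every term of $E_m$ has absolute value at most $\pi_m$,
and the terms of $Q_m$ are nonnegative with largest term $\pi_m^2$. Hence
\begin{equation}\label{eq:crude}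
\pi_m^2\le Q_m\le2^N\pi_m^2,\qquad|E_m|\le2^N\pi_m .
\end{equation}
If the $a_m$ are widely separated, $E_m$ is dominated by the product of the $m$ numbers $z_l$ of
largest absolute value. Then the first $m$ with $E_m<0$ is the position of the largest
positive $w_l$ in the sorted list, so that $M=a_m$. To make this work without any
separation, let $\theta=2^{-N-2}$ and say, for $1\le m\le N$, that
\emph{stage $m$ passes} if
\[
E_m^2\ge\theta Q_m\quad\text{and}\quad E_m>0 .
\]

\begin{example}
Let $N=2$, so $\theta=\frac1{16}$, and let $A\ge2$. For $w=(A,-1)$ we have $E_1=1-A<0$;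
stage $1$ fails, and $a_1=A=M$. For $w=(-A,1)$ we have $E_1=A-1\ge A/2$ and
$16E_1^2\ge4A^2\ge A^2+1=Q_1$, so stage $1$ passes; then $E_2=-A<0$, stage $2$ fails,
and $a_2=1=M$. The ratio $Q_2/Q_1=A^2/(A^2+1)$ is within a factor $2$ of $M^2$ however
large $A$ is. For $w=(-A,0)$ stage $1$ passes, stage $2$ fails because $E_2=0$, and $a_2=0=M$. For
$w=(-A,-1)$ both stages pass, and no $w_l$ is positive.
\end{example}

\begin{lemma}\label{lem:locate}
\begin{enumerate}
\item[(a)] If stages $1,\dots,N$ all pass, then $M=0$.
\item[(b)] If $1\le m\le N$ and stages $1,\dots,m-1$ pass, then $\pi_{m-1}>0$ and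
$M\le2^{2N+2}a_m$.
\item[(c)] If stage $m$ fails, then $M\ge2^{-N-1}a_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $F(t)=\prod_l(1-w_lt)=\sum_{k=0}^NE_kt^k$. If $M>0$, then $M$ is one of the $w_l$
and $F(1/M)=0$.

(a) All coefficients of $F$ are positive, so $F$ has no positive root.

(b) We have $E_{m-1}>0$, so $\pi_{m-1}>0$ by \eqref{eq:crude}. Suppose
$M>2^{2N+2}a_m$. Then $M>0$ and $\sum_kE_kM^{-k}=0$; we show that the term $k=m-1$
outweighs all later ones. The terms with $k<m-1$ are positive. Next,
$E_{m-1}\ge\sqrt{\theta Q_{m-1}}\ge\sqrt\theta\,\pi_{m-1}$, because stage $m-1$ passed or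
because $m=1$ and $E_0=1$; this is where the condition $E^2_{m-1}\ge\theta Q_{m-1}$ is used. For
$k\ge m$ we have $|E_k|\le2^N\pi_k\le2^N\pi_{m-1}a_m^{k-m+1}$. With
$u=a_m/M<2^{-2N-2}\le\frac12$ this gives
\[
0\ge M^{-(m-1)}\pi_{m-1}\Bigl(\sqrt\theta-2^N\sum_{r\ge1}u^r\Bigr)
\ge M^{-(m-1)}\pi_{m-1}\bigl(\sqrt\theta-2^{N+1}u\bigr),
\]
so $\sqrt\theta\le2^{N+1}u<2^{-N-1}$. But $\sqrt\theta=2^{-N/2-1}\ge2^{-N-1}$, a
contradiction.

(c) Suppose $M<2^{-N-1}a_m$; in particular $a_m>0$. We show that stage $m$ passes. Let
$S_0$ be an $m$-set of indices carrying the $m$ largest values $|w_l|$. For $l\in S_0$ we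
have $|w_l|\ge a_m>M$, so $w_l<0$ and $z_l=|w_l|$; the term of $S_0$ in $E_m$ equals
$\pi_m$. A negative term $\prod_{l\in S}z_l$ has a factor $z_l<0$, for which
$|z_l|=w_l\le M$, and its other $m-1$ factors have product at most $\pi_{m-1}$ in absolute
value; so it is at least $-\pi_{m-1}M$. Therefore
\[
E_m\ge\pi_m-2^N\pi_{m-1}M\ge\pi_m-\tfrac12\pi_{m-1}a_m=\tfrac12\pi_m>0,
\]
and $E_m^2\ge\frac14\pi_m^2\ge2^{-N-2}Q_m=\theta Q_m$ by \eqref{eq:crude}.
\end{proof}

So at the first failing stage $m$, the numbers $M$ and $a_m$ agree up to a factor $2^{O(N)}$, and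
$a_m^2$ is in turn approximated by the rational function $Q_m/Q_{m-1}$. One obstacle
remains. Lemma~\ref{lem:scan} needs a polynomial comparable to $M$, not a rational function comparable to $M^2$. The
condition $w_i\ge\tau\sqrt{Q_m/Q_{m-1}}$ is the conjunction of $w_i\geq0$ and
$w_i^2Q_{m-1}\ge\tau^2Q_m$; it can fail in two ways, and each would carry its own copy of
the rest of the chain. We therefore first find an index $k$ with $|w_k|$ of the right
order, by a single test per index, and use $h=\pm w_k$.

\subsection{Proof of Theorem~\ref{thm:approx}}

\paragraph{Stages.}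
For $m=1,\dots,N$, test $E_m^2\ge\theta Q_m$ and, if this holds, test $E_m>0$. If both
hold, go on to stage $m+1$; either failure leads to a copy of the subtree \emph{exit $m$}
described next. After stage $N$ has passed, place a leaf $\varnothing$, which is correct by
Lemma~\ref{lem:locate}(a).

\paragraph{Exit $m$.}
Here stages $1,\dots,m-1$ have passed and stage $m$ has failed, so $\pi_{m-1}>0$,
$Q_{m-1}>0$ and $2^{-N-1}a_m\le M\le2^{2N+2}a_m$.
\begin{enumerate}
\item Test $Q_m\le0$. If this holds, then $\pi_m=0$ by \eqref{eq:crude}, so $a_m=0$ and
$M=0$: place a leaf $\varnothing$. Otherwise $\pi_m>0$, so $a_m>0$ and $M>0$. By \eqref{eq:crude} the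
ratio $b=Q_m/Q_{m-1}$ satisfies $2^{-N}a_m^2\le b\le2^Na_m^2$, and therefore
\[
\alpha b\le M^2\le\beta b,\qquad\alpha=2^{-3N-2},\quad\beta=2^{5N+4}.
\]
\item Run the chain of tests
$(w_k^2Q_{m-1}-\alpha Q_m)(\beta Q_m-w_k^2Q_{m-1})\ge0$ for $k=1,\dots,N$. Dividing by
$Q_{m-1}^2$ gives $(w_k^2-\alpha b)(\beta b-w_k^2)\ge0$, which is equivalent to
$\alpha b\le w_k^2\le\beta b$ because $\alpha b<\beta b$. An index with $w_k=M$ succeeds,
so the failure exit is unreachable. At the success exit $k$ both $w_k^2$ and $M^2$ lie in
$[\alpha b,\beta b]$. Hence $w_k\ne0$ and $\Lambda^{-1}|w_k|\le M\le\Lambda|w_k|$ with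
$\Lambda=\sqrt{\beta/\alpha}=2^{4N+3}$.
\item Test $w_k>0$, and put $h=w_k$ on the branch where it holds and $h=-w_k$ on the
other. On each branch $h$ is a fixed polynomial with $h=|w_k|>0$.
\item Run the chain of Lemma~\ref{lem:scan} and label the exit $(r,i)$ by $i$. Its failure exit
is unreachable.
\end{enumerate}
The unreachable leaves are labeled $\varnothing$. By Lemma~\ref{lem:scan} every leaf $i$
has the required property.

\paragraph{Counting.}
There are $2N$ copies of an exit. Each has one leaf from step 1, one unreachable leaf from
step 2, and $2N$ chains with $KN+1$ leaves. With the leaf after stage $N$, the total is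
\[
1+2N\bigl(2+2N(KN+1)\bigr)=1+4N+4N^2+4N^3K .
\]
Since $\ln\Lambda=(4N+3)\ln2\le7N\ln2\le5N$, we have
$K\le10N/\varepsilon+1\le11N/\varepsilon$, and the total is at most
$9N^2+44N^4/\varepsilon\le53N^4/\varepsilon$. The depth is at most
$2N+1+N+1+KN=O(N^2/\varepsilon)$. The tests of step 2 have degree at most
$2\cdot2md\le4Nd$, and all other tests have degree at most $2Nd$. The tests are
polynomials in the $w_l$ whose coefficients are built from $\theta,\alpha,\beta,\tau_r$,
and these are rational if $\varepsilon$ is. This proves Theorem~\ref{thm:approx}.

\section{Halving the number of candidates}\label{sec:halving}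

Fix $n\ge2$ and put $\mu=\max_ix_i$ and $\varepsilon=\frac1{64n}$.

\subsection{Jumps, and where to jump from}\label{sec:idea}

Given an index $j$, apply Theorem~\ref{thm:approx} to the polynomials $x_i-x_j$. Either
we learn that $x_j=\mu$, or we \emph{jump} to an index $i$ with
$\mu-x_i\le\varepsilon(\mu-x_j)$. A jump shrinks the distance to the maximum, but it may
pass only one input. For $x_i=-\eta^i$ $(i<n)$ and $x_n=0$ with $0<\eta\le\varepsilon$,
the jump from $j$ is allowed to land at $j+1$, and $n-1$ nested jumps give only the bound
$n^{O(n)}$. On this input we would like to start the jump near the middle index, which calls for a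
substitute for the median.

Suppose that at most $s$ inputs are still candidates, and let $m=\lfloor s/2\rfloor+1$ be
the size of a majority among $s$. For $l\in[n]$ let $R_l$ be the $m$-th smallest of the $n$
numbers $|x_i-x_l|$, $i\in[n]$, where $i=l$ is included. So at least $m$ inputs lie within distance $R_l$ of $x_l$, and
$R_l\le\gamma$ whenever $m$ inputs lie within distance $\gamma$ of $x_l$. We start
the jump from an index $j$ whose radius $R_j$ is nearly minimal. If a majority were still
close to $\mu$ after the jump, the radius at the maximum would be tiny compared with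
$\mu-x_j$; then $R_j$ would be small as well, and a second majority would sit close to
$x_j$. Two majorities share a point, and no point is close to both $x_j$ and $\mu$.

\begin{example}
Let $n=s=4$, so $m=3$ and $\varepsilon=\frac1{256}$, and let
$x=(-\eta,-\eta^2,-\eta^3,0)$ with $0<\eta\le\varepsilon$. The distances from $x_1$ are
$0,\ \eta-\eta^2,\ \eta-\eta^3,\ \eta$ in increasing order, so $R_1=\eta-\eta^3$. From $x_2$ they are
$0,\ \eta^2-\eta^3,\ \eta^2,\ \eta-\eta^2$; from $x_3$ they are
$0,\ \eta^3,\ \eta^2-\eta^3,\ \eta-\eta^3$; from $x_4$ they are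
$0,\ \eta^3,\ \eta^2,\ \eta$. Thus $R_2=R_4=\eta^2$ and $R_3=\eta^2-\eta^3$, while
$R_1/R_4=(1-\eta^2)/\eta>255$. A choice of $j$ that minimizes $R_j$ even up to a factor
$100$ excludes $j=1$, the one start after which $x_2,x_3,x_4$ could all remain. After a
jump from $j$ the candidates will lie within $8\varepsilon(\mu-x_j)=\frac1{32}(\mu-x_j)$
of $\mu=0$. For $j=2$ only $x_3$ and $x_4$ do, for $j=3$ only $x_4$ does, and $j=4$ is
recognized as the maximum.
\end{example}

To carry this out we need rational functions that approximate $1/R_l^2$, so that
Theorem~\ref{thm:approx} can maximize them, and an invariant that makes precise what the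
tree knows about the candidates.

\subsection{The root phase and the reciprocal radii}\label{sec:root}

Ties can make $R_l=0$, so we approximate $1/(R_l^2+\kappa)$ with $\kappa>0$. The term
$\kappa$ has to be negligible against $(\mu-x_j)^2$, which can be arbitrarily small, so
no constant will do. But a nonzero $\mu-x_j$ is at least the smallest nonzero gap of the
input, and once the number of nonzero gaps is known, the square of that gap is bounded below by a positive rational function.

Let $D=(D_{ab})_{a<b}$ with $D_{ab}=(x_a-x_b)^2$. The tree starts with the chain of tests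
$e_P(D)>0$ for $P=\binom n2,\binom n2-1,\dots,1$. At the failure exit all $x_i$ are equal, and we
place a leaf labeled $1$. At the success exit $P$, exactly $P$ of the $D_{ab}$ are
nonzero. This \emph{root phase} has $\binom n2+1\le n^2$ exits. From now on we fix a
success exit $P$ and consider only inputs that reach it. Put
\[
f=e_P(D),\qquad g=e_{P-1}(D),\qquad\kappa=\varepsilon^2f/g .
\]
Then $f=\prod_{D_{ab}\ne0}D_{ab}>0$ and $g=f\sum_{D_{ab}\ne0}1/D_{ab}>0$. If $\sigma$
denotes the smallest nonzero value $|x_a-x_b|$, the last sum is at least $1/\sigma^2$, so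
\begin{equation}\label{eq:kappa}
0<\kappa\le\varepsilon^2\sigma^2 .
\end{equation}

Now let $2\le m\le n$ and $q=n-m+1$, so $1\le q\le n-1$, and let $R_l$ be as in Section~\ref{sec:idea}. Define the
polynomials and rational functions
\[
y_{il}=(x_i-x_l)^2g+\varepsilon^2f=g\bigl((x_i-x_l)^2+\kappa\bigr)>0,\qquad
V_l=g\,\frac{e_{q-1}(Y_l)}{e_q(Y_l)}>0,
\]
where $Y_l=(y_{1l},\dots,y_{nl})$. The $q$-th largest entry of $Y_l$ is its $m$-th
smallest, namely $g(R_l^2+\kappa)$. Lemma~\ref{lem:ratio} gives
\begin{equation}\label{eq:V}
\frac1{n(R_l^2+\kappa)}\le V_l\le\frac n{R_l^2+\kappa}.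
\end{equation}
Here the polynomial loss matters. The accuracy $\varepsilon$ of the jump has to compensate for it,
and the size in Theorem~\ref{thm:approx} grows like $1/\varepsilon$; a loss $2^n$ as in
\eqref{eq:crude} would force $\varepsilon$ to be exponentially small.

\subsection{States and rounds}

\begin{definition}
Let $k\in[n]$, let $\rho$ be a polynomial and $s$ an integer. A node is \emph{in state
$(k,\rho,s)$} if every input reaching it satisfies
\[
\rho>0,\qquad\mu-x_k\le\rho,\qquad\#\{i:\mu-x_i\le4\rho\}\le s .
\]
\end{definition}

The set $\{i:\mu-x_i\le4\rho\}$ is the set of \emph{candidates}. It is counted in a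
window four times as wide as the known error of $x_k$, because the start $x_j$ of the
jump can only be placed near $x_k$, possibly below it, and the majority around $x_j$
extends further down still.

The exit $P$ of the root phase is in state $(1,\,1+\sum_ix_i^2,\,n)$. Indeed,
$|t|\le\frac12(1+t^2)$ gives $\mu-x_1\le1+\frac12(\mu^2+x_1^2)\le1+\sum_ix_i^2$. A node in
state $(k,\rho,s)$ with $s\le1$ can be made a leaf labeled $k$: both $k$ and any index
attaining $\mu$ are candidates, so they coincide.

\begin{proposition}\label{prop:round}
Let $v$ be a node below the exit $P$ in state $(k,\rho,s)$, where $2\le s\le n$ and $\rho$ has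
rational coefficients and degree at most $2$. One can graft at $v$ a tree with fewer than
$2^{19}n^9$ leaves, depth $O(n^3)$ and tests with rational coefficients of degree at most
$4n^5$, such that each of its leaves either carries a label $j$ with $x_j=\mu$ for all
inputs reaching it, or is in a state $(k',\rho',\lfloor s/2\rfloor)$ with $\rho'$ a linear form with rational
coefficients.
\end{proposition}

\begin{proof}
Let $m=\lfloor s/2\rfloor+1$, so $2\le m\le s\le n$ and $2m>s$, and take $q,R_l,Y_l,V_l$ as
above. For a given input let $l^*$ be an index with $x_{l^*}=\mu$.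

\smallskip
\emph{Selection.} We want $V_j$ large, but only among indices $j$ near $x_k$: a tight
cluster of $m$ inputs far below the window has small radius, yet it does not consist
of candidates and is not limited by $s$. So we multiply $V_l$ by a weight that is negative
far from $x_k$ and varies by at most a factor $2$ on $[x_k-\rho,x_k+\rho]$, and we clear
denominators with $H=\prod_{l}e_q(Y_l)>0$. Apply Theorem~\ref{thm:approx} with parameter
$\frac12$ to the $n$ polynomials
\[
w_l=\bigl(2\rho^2-(x_l-x_k)^2\bigr)\,g\,e_{q-1}(Y_l)\prod_{l'\ne l}e_q(Y_{l'})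
=\bigl(2\rho^2-(x_l-x_k)^2\bigr)V_lH .
\]
Since $w_k=2\rho^2V_kH>0$, the leaves $\varnothing$ are unreachable. At a leaf $j$ we have
$w_j>0$, which means $|x_j-x_k|<\sqrt2\rho$. Moreover $w_{l^*}\ge\rho^2V_{l^*}H$ because
$0\le\mu-x_k\le\rho$, so that
$2\rho^2V_jH\ge w_j\ge\frac12w_{l^*}\ge\frac12\rho^2V_{l^*}H$, that is,
$V_j\ge\frac14V_{l^*}$. By \eqref{eq:V},
\begin{equation}\label{eq:select}
R_j^2+\kappa\le4n^2(R_{l^*}^2+\kappa).
\end{equation}

\emph{Jump.} At the leaf $j$ graft the tree of Theorem~\ref{thm:approx} with parameter
$\varepsilon$ for the $n$ polynomials $x_i-x_j$, $i\in[n]$. At a leaf $\varnothing$ we have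
$x_j=\mu$ and relabel it $j$. At a leaf $k'$ put $\delta=\mu-x_j$ and
$\rho'=2\varepsilon(x_{k'}-x_j)$. Then $\delta>0$ and
$\delta\ge x_{k'}-x_j\ge(1-\varepsilon)\delta\ge\frac12\delta$, so
\[
0\le\mu-x_{k'}\le\varepsilon\delta\le\rho'\le2\varepsilon\delta .
\]
This gives the first two conditions of the state $(k',\rho',\lfloor s/2\rfloor)$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (-0.9,0) -- (10.6,0);
\draw[line width=2.5pt] (2,0) -- (6,0);
\draw[line width=2.5pt] (9.25,0) -- (10,0);
\draw (-0.4,0.12) -- (-0.4,-0.12) node[below] {$\mu-4\rho$};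
\draw (4,0.15) -- (4,-0.15) node[below] {$x_j$};
\draw (7.5,0.12) -- (7.5,-0.12) node[below] {$x_k$};
\draw (10,0.15) -- (10,-0.15) node[below] {$\mu$};
\node[above] at (3,0.08) {$B_1$};
\node[above] at (9.6,0.08) {$B_2$};
\draw[<->] (4,0.8) -- (10,0.8) node[midway,above] {$\delta<3\rho$};
\draw[<->] (4,-0.8) -- (6,-0.8) node[midway,below] {$\delta/3$};
\draw[<->] (9.25,-0.8) -- (10,-0.8) node[midway,below] {$\delta/8$};
\end{tikzpicture}
\caption{The counting step of a round. The window $[\mu-4\rho,\mu]$ contains at most $s$
inputs. If more than $s/2$ of them lay within $\delta/8$ of the maximum $\mu$ (the set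
$B_2$), then more than $s/2$ would lie within $\delta/3$ of the starting point $x_j$ (the
set $B_1$). The two thick intervals are disjoint, which is impossible.}
\label{fig:round}
\end{figure}

\smallskip
\emph{Counting candidates} (Figure~\ref{fig:round}). Let $B_2=\{i:\mu-x_i\le4\rho'\}$ and
suppose $\#B_2\ge\lfloor s/2\rfloor+1=m$. Then $R_{l^*}\le4\rho'\le8\varepsilon\delta$. As
$\delta$ is a nonzero difference of two inputs, $\delta\ge\sigma$, and
$\kappa\le\varepsilon^2\delta^2$ by \eqref{eq:kappa}. Now \eqref{eq:select} and
$\varepsilon=\frac1{64n}$ give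
\[
R_j^2\le4n^2(64+1)\varepsilon^2\delta^2=\tfrac{260}{4096}\,\delta^2<\tfrac19\delta^2 ,
\]
so $R_j<\frac13\delta$. Also $4\rho'\le8\varepsilon\delta\le\frac18\delta$. Let
$B_1=\{i:|x_i-x_j|\le R_j\}$, so $\#B_1\ge m$. Both sets consist of candidates of the old
state. Indeed $\delta\le(\mu-x_k)+|x_k-x_j|<(1+\sqrt2)\rho<3\rho$; for $i\in B_1$ we have
$\mu-x_i\le\delta+R_j<\frac43\delta<4\rho$, and for $i\in B_2$ we have
$\mu-x_i\le\frac18\delta<4\rho$. There are at most $s<2m$ candidates, so some $i$ lies in
$B_1\cap B_2$, and
$\delta=(\mu-x_i)+(x_i-x_j)\le\frac18\delta+\frac13\delta<\delta$, a contradiction. Hence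
$\#B_2\le\lfloor s/2\rfloor$.

\smallskip
\emph{Size, depth, degree.} The number of leaves is at most
\[
(53n^4\cdot2)(53n^4\cdot64n)=359552\,n^9<2^{19}n^9,
\]
and the depth is $O(n^2)+O(n^3)$. We have $\deg g\le2P-2$, $\deg y_{il}\le2P\le n(n-1)$
and $q\le n-1$, so
\[
\deg w_l\le4+(2P-2)+(q-1)2P+(n-1)q\,2P=2+2Pnq\le2+n^2(n-1)^2\le n^4 ,
\]
the last step because $n^4-n^2(n-1)^2=n^2(2n-1)\ge2$. The selection tests thus have degree at most
$4n\cdot n^4$ and the jump tests at most $4n$. All polynomials fed into
Theorem~\ref{thm:approx} have rational coefficients, and both parameters are rational.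
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

At each success exit of the root phase start from the state $(1,1+\sum_ix_i^2,n)$ and
apply Proposition~\ref{prop:round} repeatedly at all leaves that have no final label yet.
Since $\lfloor\lfloor n/2^t\rfloor/2\rfloor=\lfloor n/2^{t+1}\rfloor$, after $t$ rounds
these leaves are in states with $s=\lfloor n/2^t\rfloor$. This is at least $2$ for
$t<L=\lfloor\log_2n\rfloor$ and equals $1$ for $t=L$, when a leaf in state $(k,\rho,1)$ is
labeled $k$. Every input reaches a correctly labeled leaf, so the tree solves MAX. The number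
of leaves is at most
\[
n^2\,(2^{19}n^9)^{\log_2n}=n^{2}\cdot n^{19}\cdot n^{9\log_2n}=n^{9\log_2n+21}.
\]
The tests of the root phase have integer coefficients and degree at most
$2\binom n2\le n^2$; the others are covered by Proposition~\ref{prop:round}. The depth is
at most $n^2+L\cdot O(n^3)=O(n^3\log n)$. This proves Theorem~\ref{thm:main}.

\begin{remark}
If $f_1,\dots,f_n$ are polynomials in any number of variables, substituting $f_i$ for
$x_i$ in all tests gives a tree of the same shape that finds an index attaining
$\max_if_i$.
\end{remark}

\section{The depth is at least $n-1$}\label{sec:depth}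

A polynomial of high degree can mix all coordinates, so it is not evident that one test
cannot replace many comparisons. We restrict the tree to $2^{n-1}$ inputs whose
differences $x_k-x_1$ have wildly different orders of magnitude. There every polynomial
is dominated by one monomial and reveals only the parity of a set of signs. For $n=3$, let
$u_k=x_k-x_1$ have sign $\omega_k$ and let $|u_3|$ be much smaller than $|u_2|$. The test
$x_2+x_3-2x_1=u_2+u_3$ has the sign $\omega_2$, and $(x_2-x_1)(x_3-x_1)$ has the sign
$\omega_2\omega_3$. Either test alone leaves two of the four sign patterns possible, whereas $x_1$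
is a maximum only for $\omega_2=\omega_3=-1$.

\begin{proof}[Proof of Theorem~\ref{thm:depth}]
For $n=1$ there is nothing to prove beyond the existence of a leaf, so let $n\ge2$; after
renumbering the variables, $i=1$. Let $\mathcal P$ be the finite set of test polynomials
that are not identically zero. With $u_k=x_k-x_1$ for $2\le k\le n$, write each
$p\in\mathcal P$ as
\[
p=\sum_\nu p_\nu(x_1)\,u^\nu,\qquad u^\nu=u_2^{\nu_2}\cdots u_n^{\nu_n},
\]
with polynomials $p_\nu$ in one variable. Each $p\in\mathcal P$ has a coefficient
$p_\nu\not\equiv0$, with finitely many roots, so there is $\xi\in\mathbb R$ such that for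
every $p\in\mathcal P$ some $p_\nu(\xi)$ is nonzero. Let $A\ge2$ be an integer exceeding the
degrees of all $p\in\mathcal P$. For $\omega=(\omega_2,\dots,\omega_n)\in\{\pm1\}^{n-1}$ and
$t>0$ consider the input
\[
x_1=\xi,\qquad x_k=\xi+\omega_kt^{A^k}\quad(2\le k\le n).
\]
On it $p=\sum_\nu p_\nu(\xi)\,\omega^\nu\,t^{\sum_k\nu_kA^k}$. All $\nu_k$ that occur are less than
$A$, so by the uniqueness of base-$A$ expansions the exponents of $t$ are distinct for
distinct $\nu$. Let $\nu(p)$ be the multi-index with $p_\nu(\xi)\ne0$ that has the smallest
exponent; it does not depend on $\omega$. For small $t>0$ its term exceeds the sum of the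
others in absolute value. As there are finitely many pairs $(p,\omega)$, we can fix one $t>0$ with
\[
\operatorname{sign}p=\lambda_p\,\omega^{\nu(p)}\quad\text{for all $p\in\mathcal P$ and all $\omega$},
\qquad\lambda_p=\operatorname{sign}p_{\nu(p)}(\xi)\in\{\pm1\}.
\]
Write $\omega_k=(-1)^{v_k}$ with $v\in\mathbb F_2^{n-1}$. Then
$\omega^{\nu(p)}=(-1)^{\sum_k\nu_k(p)v_k}$, so prescribing the outcome of the test $p$ imposes one linear
equation $\sum_k\nu_k(p)v_k=\text{const}$ over $\mathbb F_2$. A test with $p\equiv0$ has
the same outcome for all $\omega$.

For $\omega=(-1,\dots,-1)$ the coordinate $x_1$ is the unique maximum, so this input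
reaches a leaf labeled $1$, at depth $d$ say. The $\omega$ that follow the same path are the
solutions of a solvable system of at most $d$ linear equations in $n-1$ unknowns over $\mathbb F_2$,
so there are at least $2^{n-1-d}$ of them. If $d<n-1$, one of them has some
$\omega_k=+1$; then $x_k>x_1$ although the input reaches a leaf labeled $1$. This
contradiction shows $d\ge n-1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{max}
\emph{An Exponential Lower Bound on the Size of Algebraic Decision Trees for MAX},
\texttt{http://theory.cs.uni-bonn.de/\textasciitilde marek/publications/MAX.pdf}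
\end{thebibliography}
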